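\title{Finitely many equations do not reach all forget points\\ in width four and above}

\begin{abstract}
Terms built from parallel composition, forgetting, lifting and permutation of sources denote finite hypergraphs with distinguished vertices, and a term has width at most $k$ if none of its subterms has more than $k+1$ distinguished vertices. It has been conjectured that, for every $k$, finitely many sound equations suffice to rewrite any full prime term of width at most $k$ so that a chosen forget point of its graph is forgotten last. This is known for $k\le 3$. We show that it is false for every $k\ge 4$, even for infinite sets of sound equations with a bounded number of hyperedges; in particular, isomorphism of the graphs of terms of width at most $k$ is not finitely axiomatizable for $k\ge4$. The counterexamples are rings of hyperedges with a family of parsings so tight that one subterm forces a long chain of nested subterms, which no small equation can destroy.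
\end{abstract}

\section{The problem}\label{sec:problem}

A graph can often be assembled from small pieces while only a few of its vertices are kept accessible at any time. The terms below record such assemblies. One graph has many terms, and we ask how far finitely many equations can transform one of them into another without ever keeping more vertices accessible than allowed. Throughout, $k\ge0$ is an integer.

\subsection{Sourced graphs and terms}

Fix, for every $m\ge0$, a countably infinite set of \emph{variables of arity $m$}. A \emph{sourced graph of arity $n$}, or simply a \emph{graph}, consists of a finite set of vertices, a finite set of hyperedges, each labeled by a variable of some arity $m$ and attached to a sequence of $m$ vertices, and a sequence of $n$ distinct vertices, the \emph{sources}. The other vertices are \emph{inner}. An isomorphism $G\simeq H$ between graphs of the same arity is a bijection on vertices and on hyperedges that preserves labels, attachments, and the sources in order.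

\emph{Terms}, their arities and their graphs $\mathcal G(t)$ are defined together.
\begin{itemize}
\item $0$ has arity $0$ and denotes the empty graph.
\item A variable $a$ of arity $m$ is a term of arity $m$. Its graph has $m$ vertices, all sources, and one hyperedge labeled $a$ attached to the sources in order.
\item If $t,u$ have arity $n$, then $t\parallel u$ has arity $n$ and denotes the disjoint union of the two graphs with their $i$-th sources identified, for each $i$.
\item If $t$ has arity $n+1$, then $\mathsf f\,t$ has arity $n$; the last source becomes an inner vertex (it is \emph{forgotten}).
\item If $t$ has arity $n$, then $\mathsf l\,t$ has arity $n+1$; a fresh isolated vertex is added as a new last source.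
\item If $t$ has arity $n$ and $\pi$ is a permutation of $\{1,\dots,n\}$, then $\pi\,t$ has arity $n$; the sources are reordered according to $\pi$.
\end{itemize}
A \emph{parsing} of $G$ is a term $t$ with $\mathcal G(t)\simeq G$. A term has \emph{width at most $k$} if all its subterms have arity at most $k+1$. Only sources can be glued, so the width bounds the number of vertices that are accessible at once; Remark~\ref{rem:tw} makes the link with tree decompositions precise. The hyperedges of $\mathcal G(t)$ correspond to the variable occurrences of $t$.

\subsection{Equations}

We write $t\cong_k u$ if $t$ and $u$ have width at most $k$ and $\mathcal G(t)\simeq\mathcal G(u)$. An \emph{equation} is a pair $(p,q)$ of terms of width at most $k$ and of the same arity; it is \emph{sound} if $p\cong_k q$. An \emph{instance} $(p\theta,q\theta)$ is obtained by a substitution $\theta$ that replaces each variable with a term of width at most $k$ of the same arity. For a set $\mathbf F$ of equations, $\equiv_{\mathbf F}$ is the smallest congruence on terms of width at most $k$ that contains all instances of equations of $\mathbf F$; a congruence is an equivalence relation compatible with all the operations above. The point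 is that a derivation may only pass through terms of width at most $k$.

\subsection{Forget points}

A graph is \emph{full} if no source is isolated. It is \emph{prime} if it has at least one hyperedge or inner vertex and is not isomorphic to $H\parallel K$ with both $H$ and $K$ having at least one hyperedge or inner vertex. A term is full or prime if its graph is.

The \emph{last-forgotten vertex} of a term $\mathsf f\,t'$ is the vertex of $\mathcal G(\mathsf f\,t')$ made inner by the outermost $\mathsf f$. An inner vertex $v$ of $G$ is a \emph{forget point} of $G$ if some parsing $\mathsf f\,t'$ of $G$ of width at most $k$ admits an isomorphism $G\simeq\mathcal G(\mathsf f\,t')$ sending $v$ to the last-forgotten vertex. A term $t$ of width at most $k$ \emph{reaches} the forget point $v$ of $\mathcal G(t)$ \emph{via} $\equiv_{\mathbf F}$ if there are a term $\mathsf f\,t'$ of width at most $k$ with $t\equiv_{\mathbf F}\mathsf f\,t'$ and an isomorphism $\mathcal G(t)\simeq\mathcal G(\mathsf f\,t')$ sending $v$ to the last-forgotten vertex.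

\begin{example}\label{ex:path}
Let $k=1$ and let $G$ have one source $s$, inner vertices $v_1,v_2$, a hyperedge $a$ attached to $(s,v_1)$ and a hyperedge $b$ attached to $(v_1,v_2)$. With $\rho$ the transposition of two sources, $\mathsf f(a\parallel\rho\,\mathsf l\,\mathsf f\,b)$ is a parsing of width $1$, so $v_1$ is a forget point. The vertex $v_2$ is not: if it is forgotten last, then the argument of the $\mathsf f$ that forgets $v_1$ contains both hyperedges and still has $s,v_1,v_2$ as sources.
\end{example}

The following statement is posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture (reaching forget points).} There exists a finite set $\mathbf F_k$ of sound equations such that full prime terms of width at most $k$ reach all their forget points via $\equiv_{\mathbf F_k}$.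
\end{quote}

It is known to hold for $k\le3$; we take this as given and do not reprove it.

\subsection{Why one would expect a positive answer}\label{sec:why}

Suppose that we try to prove $t\equiv_{\mathbf F}u$ for all $t\cong_k u$ by induction. Let the common graph be full and prime, with an inner vertex, and walk down from the root of $t$ through permutations and through compositions $\parallel$ with an operand that has neither hyperedges nor inner vertices. These change the graph only by the order of its sources, so the walk cannot end at $\mathsf l$ (the graph is full), at a proper composition (it is prime), or at a leaf (it has an inner vertex). It ends at an $\mathsf f$. For such graphs the one real choice at the root is which vertex to forget last. If $\mathsf f\,t'$ and $\mathsf f\,u'$ make the same choice, then $\mathcal G(t')\simeq\mathcal G(u')$ has one inner vertex less, and the induction can go on. What remains is to move from one choice to another, and this is the conjecture. In the other direction, a finite $\mathbf F$ with ${\equiv_{\mathbf F}}={\cong_k}$ satisfies the conjecture at once.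

Small graphs support it. Let $\rho$ exchange the last two sources and let $\pi^+$ extend $\pi$ by fixing one more source. The following pairs of terms, over variables $a,b$ of suitable arities, denote isomorphic graphs:
\[
\pi\,\mathsf f\,a,\ \ \mathsf f\,\pi^+a;\qquad
(\mathsf f\,a)\parallel b,\ \ \mathsf f(a\parallel\mathsf l\,b);\qquad
\mathsf l\,\mathsf f\,a,\ \ \mathsf f\,\rho\,\mathsf l\,a;\qquad
\mathsf f\,\mathsf f\,a,\ \ \mathsf f\,\mathsf f\,\rho\,a .
\]
The first three laws, with the mirror image of the second, pull every $\mathsf f$ to the root, by induction on the term and on the number of $\mathsf f$'s; the first and the last then reorder the $\mathsf f$'s at will. If a graph has at most $k+1$ vertices, all its parsings have width at most $k$ (the graph of a subterm embeds in the graph of the term, see Section~\ref{sec:bags}), so these finitely many laws reach every inner vertex. For larger graphs the third law is the obstacle: it raises the largest arity by one. One must then reorganize the term to make room, and the natural guess, supported by the cases $k\le3$, is that a finite supply of local reorganizations always suffices.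

\section{Results}\label{sec:results}

For $N\ge1$ let $\mathbf F^N_k$ be the set of \emph{all} sound equations $(p,q)$ such that $\mathcal G(p)$, equivalently $\mathcal G(q)$, has at most $N$ hyperedges. These sets are infinite, they increase with $N$, and every finite set of sound equations is contained in one of them.

\begin{theorem}\label{thm:main}
Let $k\ge4$ and $M\ge3$. There are a full prime graph $G_M$ with $M+4$ hyperedges, a vertex $u_{M+2}$ of $G_M$, and parsings $t_M,s_M$ of $G_M$ of width at most $k$ and arity $k-1$ such that:
\begin{enumerate}
\item[(a)] $s_M$ has the form $\mathsf f\,s'$ and its last-forgotten vertex is $u_{M+2}$, so that $u_{M+2}$ is a forget point of $G_M$;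
\item[(b)] for every $\mathbf F\subseteq\mathbf F^{M-2}_k$, the term $t_M$ does not reach $u_{M+2}$ via $\equiv_{\mathbf F}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $k\ge4$.
\begin{enumerate}
\item[(1)] The conjecture is false for $k$. Hence, with the known cases, it holds exactly for $k\in\{0,1,2,3\}$.
\item[(2)] No set of sound equations with a bounded number of hyperedges, finite or not, lets all full prime terms of width at most $k$ reach all their forget points.
\item[(3)] The relation $\cong_k$ is not finitely axiomatizable: $t_M\cong_k s_M$, but $t_M\not\equiv_{\mathbf F}s_M$ for all $\mathbf F\subseteq\mathbf F^{M-2}_k$.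
\item[(4)] For $h\ge7$, let $N(h)$ be the least $N$ such that all full prime terms of width at most $k$ with at most $h$ hyperedges reach all their forget points via $\equiv_{\mathbf F^N_k}$. Then $h-5\le N(h)\le h$.
\end{enumerate}
\end{corollary}

\begin{proof}
A set as in (2) lies in some $\mathbf F^N_k$, and Theorem~\ref{thm:main} applies with $M=N+2$. This gives (2), and (1) is the case of finite sets. For (3), if $t_M\equiv_{\mathbf F}s_M$, then $t_M$ reaches $u_{M+2}$ by (a), against (b); and a finite $\mathbf F$ with ${\equiv_{\mathbf F}}={\cong_k}$ would consist of sound equations, hence lie in some $\mathbf F^{M-2}_k$. For the lower bound in (4) take $M=h-4\ge3$: the term $t_M$ has $h$ hyperedges and fails to reach $u_{M+2}$ via $\equiv_{\mathbf F^N_k}$ for every $N\le h-6$. For the upper bound, let $t$ have at most $h$ hyperedges and let the parsing $\mathsf f\,t'$ witness that $v$ is a forget point of $\mathcal G(t)$. Then $(t,\mathsf f\,t')$ is itself an equation of $\mathbf F^h_k$.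
\end{proof}

To prove (b) we need an invariant: a class $\mathcal X$ of parsings of $G_M$ that contains $t_M$, contains no term forgetting $u_{M+2}$ last, and is closed under \emph{every} sound equation with few variables. Since the equations are otherwise arbitrary, we can use only one thing about them: a rewrite step keeps the substituted terms intact, and it keeps the set of hyperedges below each node outside the rewritten part. So $\mathcal X$ will be defined by the sets of hyperedges that occur below nodes, and $G_M$ is built so that the width bound makes one such set force a long chain of others.

\section{Label sets and bags}\label{sec:bags}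

We view a term $t$ as a tree. Its \emph{nodes} are the subterm occurrences, and ``$s$ is below $r$'' includes $s=r$. Each operation maps the graph of an operand into the graph of the result, and this map is injective: only $\parallel$ identifies vertices, and it identifies the $i$-th source of one operand with the $i$-th source of the other, never two vertices of the same operand. Composing, we get an injective map $\mathcal G(s)\to\mathcal G(r)$ whenever $s$ is below $r$. An inner vertex of $\mathcal G(s)$ is never glued, so it stays inner in $\mathcal G(r)$ and acquires no new hyperedge. The \emph{bag} $\operatorname{src}(s)$ of a node $s$ is the image in $\mathcal G(t)$ of the set of sources of $\mathcal G(s)$. Its size is the arity of $s$, and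
\begin{equation}\label{eq:parbag}
\operatorname{src}(s)=\operatorname{src}(s_1)=\operatorname{src}(s_2)\qquad\text{if } s=s_1\parallel s_2 .
\end{equation}

\begin{remark}\label{rem:tw}
A tree decomposition of a hypergraph is a tree with a set of vertices (a bag) at each node, such that the vertices of each hyperedge lie in a common bag and, for each vertex, the nodes whose bags contain it form a nonempty connected subtree; its width is the largest bag size minus one. The bags of a term $t$ of width at most $k$ form a tree decomposition of $\mathcal G(t)$ of width at most $k$. Indeed, each hyperedge lies in the bag of its leaf, each vertex is created as a source, and going up from a node whose bag contains $v$, the vertex $v$ stays in the bags up to the root or up to the $\mathsf f$ that forgets it. That $\mathsf f$ is unique, because every inner vertex is forgotten by some $\mathsf f$ and there are as many inner vertices as $\mathsf f$'s. We do not use this remark later.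
\end{remark}

From now on $G$ is a graph whose hyperedges have pairwise distinct labels and in which every vertex lies on a hyperedge, and $t$ is a parsing of $G$. The isomorphism $\mathcal G(t)\simeq G$ is then unique: labels determine it on hyperedges and attachments determine it on vertices. We identify $\mathcal G(t)$ with $G$, and each hyperedge with its label, which occurs at exactly one leaf of $t$. The \emph{label set} $E(s)$ of a node $s$ is the set of labels at the leaves below $s$. A leaf has at most one label, a unary node has the label set of its child, and $E(s_1\parallel s_2)$ is the disjoint union of $E(s_1)$ and $E(s_2)$. The next lemma says which vertices a label set forces into the bag; every lower bound on the width in this paper comes from it.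

\begin{lemma}\label{lem:F}
Let $s$ be a node of $t$ and let $v$ be a vertex on a hyperedge of $E(s)$. Assume that
\begin{enumerate}
\item[(i)] $v$ is a source of $G$, or
\item[(ii)] $v$ lies on a hyperedge not in $E(s)$, or
\item[(iii)] $v\in\operatorname{src}(r)$ for some node $r$ above $s$.
\end{enumerate}
Then $v\in\operatorname{src}(s)$.
\end{lemma}

\begin{proof}
Since $v$ lies on a hyperedge of $E(s)$, it is the image of a vertex $v'$ of $\mathcal G(s)$. Suppose that $v'$ is inner. Then $v$ lies only on hyperedges of $E(s)$, which excludes (ii). For $r$ above $s$, the image of $v'$ in $\mathcal G(r)$ is inner, and by injectivity it is the only vertex of $\mathcal G(r)$ that maps to $v$; so $v\notin\operatorname{src}(r)$. This excludes (iii), and (i) is the case of (iii) where $r$ is the root.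
\end{proof}

\section{The graph $G_M$ and two ways to parse it}\label{sec:graph}

Fix $k\ge4$ and $M\ge3$, and put $d=k-4$. The vertices of $G_M$ are
\begin{equation}\label{eq:order}
z_1,\dots,z_d,\quad w,\quad u_1,\dots,u_{M+2},\quad x,\quad y .
\end{equation}
The sources are $z_1,\dots,z_d,w,u_1,u_2$, in this order, so the arity is $d+3=k-1$. There are $M+4$ hyperedges, labeled by pairwise distinct variables of arity $k-1$. Each is attached to $z_1,\dots,z_d$ followed by three more vertices:
\[
\begin{array}{lll}
e_i:\ u_i,u_{i+1},u_{i+2}\quad(1\le i\le M),\qquad & a_x:\ w,u_1,x,\qquad & b_x:\ x,u_{M+1},u_{M+2},\\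
& a_y:\ w,u_1,y, & b_y:\ y,u_{M+1},u_{M+2}.
\end{array}
\]
See Figure~\ref{fig:G}. The set $Z=\{z_1,\dots,z_d\}$ is padding: it occupies $d$ of the $k+1$ places in every bag that matters and leaves five. This is the only use of $k\ge4$, and the reader may take $k=4$ and $Z=\emptyset$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,
 src/.style={circle,draw,fill=black,inner sep=2pt},
 inn/.style={circle,draw,fill=white,inner sep=2pt},
 edg/.style={rectangle,draw,fill=gray!15,inner sep=3pt}]
\node[src,label=above:$w$] (w) at (0,2) {};
\node[src,label=above:$u_1$] (u1) at (1.5,2) {};
\node[src,label=below:$u_2$] (u2) at (3,2) {};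
\node[inn,label=below:$u_3$] (u3) at (4.5,2) {};
\node[inn,label=left:$u_4$] (u4) at (6,2) {};
\node[inn,label=right:$u_5$] (u5) at (7.5,2) {};
\node[inn,label=above:$y$] (y) at (3.75,0.8) {};
\node[inn,label=below:$x$] (x) at (3.75,-0.4) {};
\node[edg] (e1) at (3,3.2) {$e_1$};
\node[edg] (e2) at (4.5,3.2) {$e_2$};
\node[edg] (e3) at (6,3.2) {$e_3$};
\node[edg] (ax) at (0,0.8) {$a_x$};
\node[edg] (ay) at (1.5,0.8) {$a_y$};
\node[edg] (by) at (6,0.8) {$b_y$};
\node[edg] (bx) at (7.5,0.8) {$b_x$};
\draw (e1)--(u1) (e1)--(u2) (e1)--(u3) (e2)--(u2) (e2)--(u3) (e2)--(u4)
      (e3)--(u3) (e3)--(u4) (e3)--(u5);
\draw (ax)--(w) (ax)--(u1) (ax)--(x) (ay)--(w) (ay)--(u1) (ay)--(y);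
\draw (bx)--(u4) (bx)--(u5) (bx)--(x) (by)--(u4) (by)--(u5) (by)--(y);
\end{tikzpicture}
\caption{The graph $G_3$ for $k=4$. Boxes are hyperedges, joined to the three vertices they are attached to; black circles are sources and white circles are inner vertices. The strip $e_1,e_2,e_3$ is closed into a ring by two connections, through $x$ and through $y$.}
\label{fig:G}
\end{figure}

The graph is a ring. The strip $e_1,\dots,e_M$ leads from the pair $u_1,u_2$ to the pair $u_{M+1},u_{M+2}$, and two connections, through $x$ and $y$, lead back to the pair $w,u_1$. Assembling the strip from its right end takes three places, for $u_j,u_{j+1},u_{j+2}$. The two remaining places must keep the ring closable, and there are two ways to use them: attach $b_x,b_y$ first and carry $x,y$ along, or leave $b_x,b_y$ for the end and carry $u_{M+1},u_{M+2}$. These are the parsings $t_M$ and $s_M$.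

\begin{lemma}\label{lem:fullprime}
The graph $G_M$ is full and prime, and every vertex lies on a hyperedge.
\end{lemma}

\begin{proof}
The vertices of $Z$ lie on all hyperedges, $w$ and $x$ lie on $a_x$, $y$ lies on $a_y$, and each $u_i$ lies on some $e_j$. So no vertex is isolated and $G_M$ is full. Let $G_M\simeq H\parallel K$. An inner vertex of $G_M$ is an inner vertex of one of $H$, $K$, and all hyperedges on it belong to that part. Now $e_i,e_{i+1}$ share the inner vertex $u_{i+2}$; $e_M,b_x,b_y$ share $u_{M+2}$; $b_x,a_x$ share $x$; and $b_y,a_y$ share $y$. So all hyperedges belong to one part. The other part has no hyperedge, and it has no inner vertex, since such a vertex would be isolated in $G_M$.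
\end{proof}

To write parsings legibly we name sources by vertices of $G_M$ and leave lifts and permutations implicit. If $s_1,\dots,s_n$ have source sets $A_1,\dots,A_n$ with union $A$, then $s_1\parallel\dots\parallel s_n$ stands for the composition in which each $s_i$ first receives, by $\mathsf l$'s, sources named by $A\setminus A_i$, and is then permuted into the order \eqref{eq:order}. All terms created in this way have arity at most $|A|$. We write $\mathsf f_v\,s$ for $\mathsf f\,\pi\,s$, where $\pi$ moves $v$ to the last position and keeps the order of the other sources; the outermost operation of $\mathsf f_v\,s$ is $\mathsf f$. If labels are not repeated and each $\mathsf f_v$ is applied to a term that contains all hyperedges on $v$, then, by induction, a term written in this way denotes the part of $G_M$ formed by its hyperedges and their vertices: two operands of $\parallel$ share only vertices that neither has forgotten, and these are glued according to their names.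

\medskip\noindent\emph{The term $t_M$.} Let $K_{M+1}=b_x\parallel b_y$, and let
\[
K_j=\mathsf f_{u_{j+2}}(e_j\parallel K_{j+1})\quad(j=M,\dots,1),\qquad
t_M=\mathsf f_x\,\mathsf f_y\,(a_x\parallel a_y\parallel K_1).
\]
The source set of $K_j$ is $Z\cup\{u_j,u_{j+1},x,y\}$, for $1\le j\le M+1$.

\medskip\noindent\emph{The term $s_M$.} Let $B_{M-1}=e_{M-1}\parallel e_M$, let $B_j=\mathsf f_{u_{j+2}}(e_j\parallel B_{j+1})$ for $j=M-2,\dots,1$, and let
\[
V_x=\mathsf f_x(a_x\parallel b_x),\qquad V_y=\mathsf f_y(a_y\parallel b_y),\qquad
s_M=\mathsf f_{u_{M+2}}\,\mathsf f_{u_{M+1}}(B_1\parallel V_x\parallel V_y).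
\]
The source set of $B_j$ is $Z\cup\{u_j,u_{j+1},u_{M+1},u_{M+2}\}$, for $1\le j\le M-1$.

\begin{lemma}\label{lem:parsings}
The terms $t_M$ and $s_M$ are parsings of $G_M$ of width at most $k$, and $s_M$ has the form $\mathsf f\,s'$ with last-forgotten vertex $u_{M+2}$.
\end{lemma}

\begin{proof}
In both terms every label occurs once and every inner vertex is forgotten once. The hyperedges on $u_{j+2}$, for $j\ge1$, are among $e_j,e_{j+1},e_{j+2},b_x,b_y$, which all occur in $K_j$ when they exist; if $j\le M-2$ they are $e_j,e_{j+1},e_{j+2}$, which occur in $B_j$. The hyperedges on $x$ are $a_x,b_x$, and those on $y$ are $a_y,b_y$. The two outermost $\mathsf f$'s of each term are applied to terms containing all hyperedges. So both terms denote $G_M$, with the sources in the order \eqref{eq:order}. The compositions have the following source sets, apart from $Z$: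
\[
\begin{array}{ll}
b_x\parallel b_y:\ u_{M+1},u_{M+2},x,y & e_{M-1}\parallel e_M:\ u_{M-1},u_M,u_{M+1},u_{M+2}\\
e_j\parallel K_{j+1}:\ u_j,u_{j+1},u_{j+2},x,y & e_j\parallel B_{j+1}:\ u_j,u_{j+1},u_{j+2},u_{M+1},u_{M+2}\\
a_x\parallel a_y\parallel K_1:\ w,u_1,u_2,x,y\qquad & a_x\parallel b_x:\ w,u_1,u_{M+1},u_{M+2},x\\
& a_y\parallel b_y:\ w,u_1,u_{M+1},u_{M+2},y\\
& B_1\parallel V_x\parallel V_y:\ w,u_1,u_2,u_{M+1},u_{M+2}.
\end{array}
\]
All arities are at most $d+5=k+1$.
\end{proof}

This proves part (a) of Theorem~\ref{thm:main}. To pass from one parsing toward the other in the middle of the strip, one would replace $K_j$, for $j\le M-1$, with $\mathsf f_{u_{M+2}}\mathsf f_{u_{M+1}}(B_j\parallel b_x\parallel b_y)$, which denotes the same graph. But its composition has the six sources $u_j,u_{j+1},u_{M+1},u_{M+2},x,y$ besides $Z$, one too many. The rest of the paper shows that there is no way around this.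

For a node $s$ of a parsing of $G_M$ of width at most $k$, put $D(s)=\operatorname{src}(s)\setminus Z$. If $E(s)\ne\emptyset$, then $Z\subseteq\operatorname{src}(s)$ by Lemma~\ref{lem:F}(i), and therefore
\begin{equation}\label{eq:five}
|D(s)|\le k+1-d=5\qquad\text{if }E(s)\neq\emptyset .
\end{equation}
The label sets that matter are those of the terms $K_j$:
\[
X_j=\{e_j,e_{j+1},\dots,e_M,b_x,b_y\}\qquad(1\le j\le M).
\]

\section{The smallest case}\label{sec:small}

Let $k=4$ and $M=3$, as in Figure~\ref{fig:G}. Bags have at most five vertices, and
\begin{align*}
t_3&=\mathsf f_x\mathsf f_y\bigl(a_x\parallel a_y\parallel \mathsf f_{u_3}(e_1\parallel \mathsf f_{u_4}(e_2\parallel \mathsf f_{u_5}(e_3\parallel (b_x\parallel b_y))))\bigr),\\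
s_3&=\mathsf f_{u_5}\mathsf f_{u_4}\bigl(\mathsf f_{u_3}(e_1\parallel (e_2\parallel e_3))\parallel \mathsf f_x(a_x\parallel b_x)\parallel \mathsf f_y(a_y\parallel b_y)\bigr).
\end{align*}
The term $t_3$ has nodes with label sets $X_3=\{e_3,b_x,b_y\}$ and $X_2=\{e_2,e_3,b_x,b_y\}$. The term $s_3$ has neither, since each of its nodes that contains $b_x$ and another label contains $a_x$.

Take any parsing of width at most $4$ with a node of label set $X_3$. Its bag contains $u_3,u_4$ (they lie on $e_2$) and $x,y$ (they lie on $a_x,a_y$): one place is free. Go up to the first $\parallel$ that adds a nonempty set $S\subseteq\{e_1,e_2,a_x,a_y\}$. Both operands have the same bag. If $S$ contains $a_x$ or $a_y$, the bag needs the sources $w,u_1$; if $S$ contains $e_1$, it needs the sources $u_1,u_2$. Both are too much, so $S=\{e_2\}$ and we are at a node with label set $X_2$. Its bag contains $u_2,u_3,x,y$. At the next addition $a_x$ and $a_y$ are still too expensive, so $S=\{e_1\}$, and the bag is $\{u_1,u_2,u_3,x,y\}$. It is full and misses $u_5$, although $e_3$ is below: $u_5$ has been forgotten already, and it is not forgotten last.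

Conversely, take a lowest node with label set $X_2$. It is a composition that splits $X_2$ into two nonempty parts. If $e_3$ is separated from $b_x$ or from $b_y$, then $u_4,u_5$ join $u_2,u_3,x,y$ in the bag. So the split is $\{e_2\}\cup X_3$. Thus a parsing has a node with label set $X_2$ if and only if it has one with label set $X_3$.

Now rewrite such a parsing with a sound equation $(p,q)$ having one variable occurrence on each side. A node outside the rewritten subterm $p\theta$ keeps its label set, and a node inside the substituted term survives. To destroy both label sets, both nodes must be operation nodes of $p$ itself. Then the leaf $e_3$ lies in a substituted term below the node with label set $X_3$, which does not contain $e_2$, and the leaf $e_2$ lies in a second substituted term. But $p$ has only one. So one of the two label sets survives, and it brings the other one back. For larger $M$ the chain $X_M\subset\dots\subset X_2$ has $M-1$ links, and destroying them all takes $M-1$ variable occurrences.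

\section{Rigidity of the chain}\label{sec:rigid}

Let $t$ be a parsing of $G_M$ of width at most $k$. If $s$ is a node with $E(s)=X_j$ and $2\le j\le M$, then
\begin{equation}\label{eq:four}
\{u_j,u_{j+1},x,y\}\subseteq D(s)
\end{equation}
by Lemma~\ref{lem:F}(ii): $u_j,u_{j+1}$ lie on $e_j\in X_j$ and on $e_{j-1}\notin X_j$; $x$ lies on $b_x\in X_j$ and on $a_x\notin X_j$; and $y$ lies on $b_y\in X_j$ and on $a_y\notin X_j$. By \eqref{eq:five} exactly one place may be free. The two lemmas below say that each way to extend or to split $X_j$, except the one used in $t_M$, needs two.

\begin{lemma}[up]\label{lem:up}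
Let $2\le j\le M$, and let $s$ be a $\parallel$-node with operands $s_1,s_2$, in either order, such that $E(s_1)=X_j$ and $E(s_2)\ne\emptyset$. Then $E(s)=X_{j-1}$ and $D(s)=\{u_{j-1},u_j,u_{j+1},x,y\}$.
\end{lemma}

\begin{proof}
By \eqref{eq:parbag}, \eqref{eq:five} and \eqref{eq:four}, the set $D(s)=D(s_1)=D(s_2)$ consists of $u_j,u_{j+1},x,y$ and at most one more vertex. If $a_x$ or $a_y$ were in $E(s_2)$, then $w,u_1\in D(s_2)$ by Lemma~\ref{lem:F}(i), and these are two more vertices because $j\ge2$. As $E(s_2)$ is disjoint from $X_j$, we get $\emptyset\ne E(s_2)\subseteq\{e_1,\dots,e_{j-1}\}$.

Let $i<j$ be minimal with $e_i\in E(s_2)$. The vertices $u_i,u_{i+1}$ lie on $e_i$. If $i=1$ they are sources of $G_M$, and if $i\ge2$ they lie on $e_{i-1}\notin E(s_2)$. In both cases $u_i,u_{i+1}\in D(s_2)$ by Lemma~\ref{lem:F}. Since $i<j$, the vertex $u_i$ takes the free place, so $u_{i+1}\in\{u_j,u_{j+1}\}$, and $i+1\le j$ gives $i=j-1$. Hence $E(s_2)=\{e_{j-1}\}$, $E(s)=X_{j-1}$, and $D(s)$ is as stated.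
\end{proof}

\begin{remark}\label{rem:up}
The sources $w$ and $u_2$ are there for this lemma. If $w$ were removed from the graph, $\mathsf f_x\mathsf f_y(a_x\parallel a_y\parallel K_j)$ would use only $u_1,u_j,u_{j+1},x,y$ besides $Z$, and the rest of the strip could then be added with $u_1$ kept in the bag. If $u_2$ were inner, then for $j\ge3$ the hyperedges $e_1,\dots,e_{j-1}$ could be assembled from the left with bags $u_1,u_i,u_{i+1},u_{i+2}$, and added to $K_j$ all at once with bag $u_1,u_j,u_{j+1},x,y$.
\end{remark}

\begin{lemma}[down]\label{lem:down}
Let $2\le j\le M-1$, and let $s=s_1\parallel s_2$ be a node with $E(s)=X_j$ and $E(s_1),E(s_2)\ne\emptyset$. Then $E(s_1)=X_{j+1}$ or $E(s_2)=X_{j+1}$.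
\end{lemma}

\begin{proof}
Again $D(s)=D(s_1)=D(s_2)$ consists of $u_j,u_{j+1},x,y$ and at most one more vertex. By symmetry let $e_M\in E(s_1)$. If $b_x$ or $b_y$ were not in $E(s_1)$, then $u_{M+1},u_{M+2}$, which lie on $e_M,b_x,b_y$, would be in $D(s_1)$ by Lemma~\ref{lem:F}(ii); these are two more vertices because $j+1\le M$. So $b_x,b_y\in E(s_1)$ and $\emptyset\ne E(s_2)\subseteq\{e_j,\dots,e_{M-1}\}$.

Let $h\ge j$ be maximal with $e_h\in E(s_2)$. The vertices $u_{h+1},u_{h+2}$ lie on $e_h$ and on $e_{h+1}\notin E(s_2)$, so they are in $D(s_2)$ by Lemma~\ref{lem:F}(ii). Since $h+2>j+1$, the vertex $u_{h+2}$ takes the free place, so $u_{h+1}\in\{u_j,u_{j+1}\}$, and $h\ge j$ gives $h=j$. Hence $E(s_2)=\{e_j\}$ and $E(s_1)=X_{j+1}$.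
\end{proof}

The chain stops at $X_M$ because the bag $Z\cup\{u_M,u_{M+1},u_{M+2},x,y\}$ contains all vertices of $e_M,b_x,b_y$, so these three hyperedges can be composed in any order.

\begin{definition}
Let $\mathcal X$ be the set of parsings of $G_M$ of width at most $k$ that have a node with label set $X_j$ for \emph{some} $j\in\{2,\dots,M\}$.
\end{definition}

\begin{proposition}\label{prop:chain}
Let $t\in\mathcal X$. Then $t$ has a node with label set $X_j$ for \emph{every} $j\in\{1,\dots,M\}$. Moreover, $t$ has a $\parallel$-node $r$ with $E(r)=X_1$ and $D(r)=\{u_1,u_2,u_3,x,y\}$.
\end{proposition}

\begin{proof}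
Let $s$ be a node with $E(s)=X_j$ and $2\le j\le M$.

\emph{Upward.} The root has the label $a_x\notin X_j$, so on the path from $s$ to the root there is a first node $s^+$ whose label set differs from $X_j$. Its child on the path has label set $X_j$. Unary nodes have the label set of their child, so $s^+$ is a $\parallel$-node, and its other operand has a nonempty label set since $E(s^+)\ne X_j$. Lemma~\ref{lem:up} gives $E(s^+)=X_{j-1}$ and $D(s^+)=\{u_{j-1},u_j,u_{j+1},x,y\}$. Repeating this, we obtain $X_{j-1},\dots,X_1$, and the node obtained in the last round, from $X_2$, is the node $r$.

\emph{Downward.} Let $j\le M-1$. Among the nodes below $s$ with label set $X_j$, choose one, $s^-$, none of whose children has label set $X_j$. It is not a leaf, since $|X_j|\ge2$, and it is not a unary node. So $s^-=s_1\parallel s_2$, where $X_j$ is the disjoint union of $E(s_1)$ and $E(s_2)$ and neither equals $X_j$; thus both are nonempty. Lemma~\ref{lem:down} gives a node with label set $X_{j+1}$. Repeating this, we obtain $X_{j+1},\dots,X_M$.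
\end{proof}

\begin{lemma}\label{lem:notlast}
No term of the form $\mathsf f\,t'$ in $\mathcal X$ has last-forgotten vertex $u_{M+2}$.
\end{lemma}

\begin{proof}
The node $r$ of Proposition~\ref{prop:chain} is a $\parallel$-node, so it is below $t'$. If $u_{M+2}$ were forgotten last, it would be in $\operatorname{src}(t')$. It lies on $e_M\in E(r)$, so Lemma~\ref{lem:F}(iii) would give $u_{M+2}\in D(r)=\{u_1,u_2,u_3,x,y\}$, which is false.
\end{proof}

\section{Small equations preserve the chain}\label{sec:equations}

The relation $\equiv_{\mathbf F}$ is defined as a smallest congruence. To show that it preserves $\mathcal X$ we describe it by single rewrite steps. A \emph{context} $C$ is a term with one leaf replaced by a hole of some arity $n$, and $C[r]$ is the result of filling the hole with a term $r$ of arity $n$. An \emph{$\mathbf F$-step} is a pair $(C[p\theta],C[q\theta])$ of terms of width at most $k$, where $(p,q)$ or $(q,p)$ is in $\mathbf F$ and $\theta$ is a substitution by terms of width at most $k$.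

\begin{lemma}\label{lem:steps}
The relation $\equiv_{\mathbf F}$ is the reflexive and transitive closure of the $\mathbf F$-steps. If $\mathbf F$ consists of sound equations, then in every step $\mathcal G(p\theta)\simeq\mathcal G(q\theta)$ and $\mathcal G(C[p\theta])\simeq\mathcal G(C[q\theta])$.
\end{lemma}

\begin{proof}
Let $\sim$ be the closure. Steps are symmetric and preserve arity, so $\sim$ is an equivalence between terms of equal arity. Applying an operation to both sides of a step gives a step with a larger context, provided that the results have width at most $k$; for $\parallel$ we change one operand at a time. So $\sim$ is a congruence, and it contains the instances of $\mathbf F$, which are the steps with trivial context. Conversely, a congruence containing these instances contains every step, by induction on $C$; all terms that occur are subterms of terms of width at most $k$.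

By induction on $p$, the graph $\mathcal G(p\theta)$ is obtained from $\mathcal G(p)$ by replacing each hyperedge labeled $a$ with a copy of $\mathcal G(\theta(a))$ whose $i$-th source is glued to the $i$-th attached vertex: this holds for $0$ and for variables, and the replacement commutes with each operation because it leaves the sources unchanged. So $\mathcal G(p)\simeq\mathcal G(q)$ implies $\mathcal G(p\theta)\simeq\mathcal G(q\theta)$, and the operations of $C$ respect isomorphism.
\end{proof}

\begin{proposition}\label{prop:closed}
Let $(t,t')$ be an $\mathbf F^{M-2}_k$-step. If $t\in\mathcal X$, then $t'\in\mathcal X$.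
\end{proposition}

\begin{proof}
Write $t=C[p\theta]$ and $t'=C[q\theta]$. By Lemma~\ref{lem:steps}, $t'$ is a parsing of $G_M$ of width at most $k$, and $p\theta$ and $q\theta$ contain the same labels. Every node of $t$ is of one of four kinds:
\begin{enumerate}
\item[(A)] a node of $C$ that is incomparable with the hole;
\item[(B)] a node of $C$ strictly above the hole;
\item[(C)] a node of the copy of $\theta(a)$ substituted at a variable leaf $a$ of $p$, the root of the copy included;
\item[(D)] a \emph{pattern node}, that is, a node of $p$ that is not a variable leaf.
\end{enumerate}
The label set of a node of kind (A), (B) or (C) occurs in $t'$. In case (A) the same subterm occurs in $t'$ at the same place. In case (B) the node at the same place in $t'$ has the same label set, because $p\theta$ and $q\theta$ contain the same labels. In case (C) the variable $a$ occurs in $q$, because $\mathcal G(p)\simeq\mathcal G(q)$, so $\theta(a)$ and all its subterms occur in $q\theta$.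

By Proposition~\ref{prop:chain} there are nodes $o_2,\dots,o_M$ of $t$ with $E(o_j)=X_j$. One surviving label set puts $t'$ in $\mathcal X$, so it suffices to show that some $o_j$ is not a pattern node. Suppose that all are. Every label below a pattern node lies in the copy substituted at a variable leaf of $p$ below that node. Since $e_j\in E(o_j)$, there is a variable leaf $c_j$ of $p$ below $o_j$ whose copy contains $e_j$, and all labels of this copy belong to $E(o_j)=X_j$. For $i<j$ the copy at $c_i$ contains $e_i\notin X_j$, so $c_i\neq c_j$. Thus $p$ has at least $M-1$ variable occurrences, whereas $\mathcal G(p)$ has at most $M-2$ hyperedges.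
\end{proof}

The gap between ``some $j$'' in the definition of $\mathcal X$ and ``every $j$'' in Proposition~\ref{prop:chain} carries the argument: a small step leaves one link of the chain, and the width bound restores all the others before the next step.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G_M$ is full and prime by Lemma~\ref{lem:fullprime}, and Lemma~\ref{lem:parsings} gives the two parsings and part (a). For part (b), let $\mathbf F\subseteq\mathbf F^{M-2}_k$. The term $t_M$ is in $\mathcal X$, since its subterm $K_2$ has label set $X_2$. By Lemma~\ref{lem:steps} and Proposition~\ref{prop:closed}, every term that is $\equiv_{\mathbf F}$-equivalent to $t_M$ is in $\mathcal X$. Let $\mathsf f\,t'$ be such a term. There is only one isomorphism $G_M\simeq\mathcal G(\mathsf f\,t')$, and by Lemma~\ref{lem:notlast} it does not send $u_{M+2}$ to the last-forgotten vertex. So $t_M$ does not reach $u_{M+2}$ via $\equiv_{\mathbf F}$.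
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://perso.ens-lyon.fr/samuel.humeau/pdfs/phd\_manuscript.pdf}

\end{thebibliography}
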